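\title{Lattices of permuting equivalence relations do not form a variety}

\begin{abstract}
A lattice is of type I if it is isomorphic to a lattice of pairwise permuting equivalence relations. The class of type I lattices is closed under sublattices and products. We show that it is not closed under homomorphic images, and hence that it cannot be defined by equations. For every field $k$ of characteristic different from $2$ we construct a sublattice $L$ of the subspace lattice of a $98$-dimensional $k$-vector space and a homomorphic image $M$ of $L$ that is not of type I; the lattice $M$ is simple, modular and of length $66$. The vector space has three layers, and $M$ arises by collapsing the middle one. A representation of $M$ by permuting equivalence relations would assign displacements to the edges of a triangulated torus whose sum around each triangle measures its area, and this is impossible on a closed surface.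
\end{abstract}

\section{Introduction}\label{sec:intro}

For a set $\Omega$, let $\operatorname{Eq}(\Omega)$ be the lattice of equivalence relations on $\Omega$, ordered by inclusion. The meet of $\alpha$ and $\beta$ is their intersection. The join is the union of the products $\alpha\circ\beta\circ\alpha\circ\cdots$ with arbitrarily many factors, where $\alpha\circ\beta$ is the set of pairs $(p,r)$ such that $(p,q)\in\alpha$ and $(q,r)\in\beta$ for some $q$. The relations $\alpha$ and $\beta$ \emph{permute} if $\alpha\circ\beta=\beta\circ\alpha$; then $\alpha\circ\beta$ is itself an equivalence relation and equals the join. A lattice is of \emph{type I} if it is isomorphic to a sublattice of some $\operatorname{Eq}(\Omega)$ any two of whose members permute.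

The basic examples come from groups. The map that sends a normal subgroup $N$ of a group to the relation $\{(g,h):g^{-1}h\in N\}$ is injective, sends $N\cap N'$ to the intersection and sends $NN'=N'N$ to the product. So normal subgroup lattices are of type I, and with them subgroup lattices of abelian groups, submodule lattices and the lattices $\operatorname{Sub}(V)$ of subspaces of a vector space $V$. A sublattice of a type I lattice is of type I, and so is a product of type I lattices: represent it on the product of the underlying sets, where intersections and products of relations are formed coordinatewise.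

Permutability forces equations. If $\alpha\le\gamma$ and $(p,r)\in(\alpha\circ\beta)\cap\gamma$, with $(p,q)\in\alpha$ and $(q,r)\in\beta$, then $(q,r)\in\gamma$, so $(p,r)\in\alpha\circ(\beta\cap\gamma)$; this is the modular law. J\'onsson showed that type I lattices also satisfy the Arguesian equation and that they can be characterized by an infinite class of Horn sentences. Haiman showed that there is an Arguesian lattice that is not of type I and that no finite set of first order axioms defines the class. This leaves the following question, posed in \cite{DLT}.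

\begin{quote}
\emph{Can the class of type I lattices be defined by equations?}
\end{quote}

By Birkhoff's theorem, a class of lattices is defined by equations if and only if it is a \emph{variety}, that is, closed under sublattices, products and homomorphic images. So the question asks whether every homomorphic image of a type I lattice is of type I. The simplest cases suggest that it is. Every distributive lattice embeds into a power of the two-element chain and is therefore of type I, and images of distributive lattices are distributive. The full subspace lattice of a finite-dimensional space is simple (see Section~\ref{sec:compl}), so it has no proper nontrivial image. On the other hand, a representation of $L$ on a set $\Omega$ does not come with any set on which a quotient $L/\theta$ could be represented. The answer is negative.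

\begin{theorem}\label{thm:main}
Let $k$ be a field of characteristic different from $2$. There are a sublattice $L$ of the subspace lattice of a $98$-dimensional $k$-vector space $V$ and a homomorphic image $M=L/\theta$ of $L$ that is not of type I. If $k$ is finite, for instance $k=\mathbb F_3$, then $L$ and $M$ are finite.
\end{theorem}

The lattice $L$ is of type I, and equations are inherited by homomorphic images. This gives the following.

\begin{corollary}\label{cor:main}
The class of type I lattices is not closed under homomorphic images, and it cannot be defined by equations.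
\end{corollary}

The lattice $M$ satisfies every equation that holds in all type I lattices. No equation can therefore witness that $M$ is not of type I, and the proof has to analyze an arbitrary representation of $M$. The same example applies to several smaller classes.

\begin{theorem}\label{thm:compl}
Let $k$ be a field of characteristic different from $2$, and let $L$ and $M$ be the lattices constructed in Section~\ref{sec:LM}.
\begin{enumerate}
\item[(a)] $M$ is a simple modular lattice of length $66$, and every lattice homomorphism from $M$ into a type I lattice is constant.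
\item[(b)] If $\mathcal K$ is a class of type I lattices with $L\in\mathcal K$, then $\mathcal K$ is not closed under homomorphic images. Examples are the classes of all lattices embeddable into subspace lattices of $k$-vector spaces, into subgroup lattices of abelian groups, and into normal subgroup lattices of groups.
\item[(c)] If $R$ is a nonzero ring with $1$ whose characteristic is not a power of $2$, then the class of lattices embeddable into submodule lattices of left $R$-modules is not closed under homomorphic images.
\end{enumerate}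
\end{theorem}

The argument does not cover the analogous construction over fields of characteristic $2$, and we make no claim about that case, nor about the minimal length of a counterexample.

Section~\ref{sec:triangle} shows the mechanism on a single triangle and lists the difficulties that the remaining sections resolve.

\section{The curvature of one triangle}\label{sec:triangle}

Let $V=W_1\oplus W_2\oplus W_3$ be a finite-dimensional $k$-vector space and put $W_{12}=W_1\oplus W_2$. A subspace $X\le V$ leaves a trace in each layer of the flag $W_1\le W_{12}\le V$: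
\[
T_X=\{w_3:(w_1,w_2,w_3)\in X\},\qquad R_X=\{w_2:(w_1,w_2,0)\in X\},\qquad S_X=X\cap W_1 .
\]
The projection $X\to W_3$ has image $T_X$ and kernel $X\cap W_{12}$, and the projection $X\cap W_{12}\to W_2$ has image $R_X$ and kernel $S_X$. Hence
\begin{equation}\label{eq:dim}
\dim X=\dim T_X+\dim R_X+\dim S_X .
\end{equation}
We look for a lattice $L$ of subspaces and a congruence that forgets one layer. An outer layer is of no use: if $X\mapsto X\cap W_{12}$ or $X\mapsto(X+W_1)/W_1$ is a homomorphism on $L$, its image is again a lattice of subspaces. For the middle layer there is no such map in general, and information can pass from $W_3$ to $W_1$ through $W_2$. Here is the smallest example.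

Take points $P_i=(\alpha_i,\beta_i)\in k^2$ for $i=1,2,3$, let $W_1=W_2=W_3=k^3$, let $\alpha$ and $\beta$ denote the diagonal matrices with entries $\alpha_i$ and $\beta_i$, and let $\Sigma$ be the sum of the coordinates on $k^3$. For $i\neq j$ put $t_{ij}=e_i-e_j$ and let $X_{ij}$ be spanned by
\[
\bigl(0,\ (\alpha_i-\alpha_j)(e_i+e_j),\ t_{ij}\bigr),\qquad (\beta t_{ij},\ t_{ij},\ 0),\qquad (t_{ij},\ 0,\ 0).
\]
All three traces of $X_{ij}$ equal $\langle t_{ij}\rangle$, and $X_{ij}=X_{ji}$. We think of $X_{ij}$ as a rule for moving along the edge from $P_i$ to $P_j$.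

Let $P_1=(0,0)$, $P_2=(1,0)$, $P_3=(1,1)$. The first generators of $X_{12}$, $X_{23}$, $X_{31}$ are
\[
(0,\,-e_1-e_2,\,t_{12}),\qquad(0,\,0,\,t_{23}),\qquad(0,\,e_3+e_1,\,t_{31}),
\]
and their sum is $(0,e_3-e_2,0)$. The path closes up in $W_3$ and leaves a remainder in $W_2$. The remainder is absorbed by the second generator $(-e_3,e_2-e_3,0)$ of $X_{23}$, at the price of a remainder in $W_1$: the vector $(-e_3,0,0)$ lies in $X_{12}+X_{23}+X_{31}$. It does not lie in the sum of the three traces in $W_1$, on which $\Sigma$ vanishes.

For general points the sum of the first generators is $(0,\rho,0)$ with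
\[
\rho=(\alpha_3-\alpha_2)e_1+(\alpha_1-\alpha_3)e_2+(\alpha_2-\alpha_1)e_3 .
\]
Since $\Sigma(\rho)=0$, the vector $\rho$ is a combination of $t_{12}$ and $t_{23}$, and the same combination of second generators is $(\beta\rho,\rho,0)$. So $(-\beta\rho,0,0)\in X_{12}+X_{23}+X_{31}$, and
\[
\Sigma(\beta\rho)=(\alpha_2-\alpha_1)(\beta_3-\beta_2)-(\alpha_3-\alpha_2)(\beta_2-\beta_1)=:\kappa .
\]
This is the determinant of two edge vectors, twice the oriented area. We call $\kappa$ the \emph{curvature} of the triangle. The factor $\alpha$ enters between $W_3$ and $W_2$, and the factor $\beta$ between $W_2$ and $W_1$.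

In the plane the middle layer can still be split off. The automorphism
\[
\Phi(w_1,w_2,w_3)=\bigl(w_1-\beta(w_2-2\alpha w_3),\ w_2-2\alpha w_3,\ w_3\bigr)
\]
preserves the flag. Since $(\alpha_i-\alpha_j)(e_i+e_j)-2\alpha t_{ij}=-(\alpha_i+\alpha_j)t_{ij}$, it maps the generators of $X_{ij}$ to $\bigl((\alpha_i+\alpha_j)\beta t_{ij},-(\alpha_i+\alpha_j)t_{ij},t_{ij}\bigr)$, $(0,t_{ij},0)$ and $(t_{ij},0,0)$. Thus $\Phi(X_{ij})$ is the direct sum of $\langle t_{ij}\rangle\le W_2$ and a subspace of $W_1\oplus W_3$, in which the move $t_{ij}\in W_3$ is accompanied by the displacement $(\alpha_i+\alpha_j)\beta t_{ij}\in W_1$. Measured by $\Sigma$, the displacement is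
\[
\epsilon_{ij}=(\alpha_i+\alpha_j)(\beta_i-\beta_j)=-\epsilon_{ji},\qquad\text{and}\qquad \epsilon_{12}+\epsilon_{23}+\epsilon_{31}=-\kappa
\]
is the trapezoid formula for the area. Once the middle layer is gone, each edge carries a displacement, and the curvature of a triangle is the sum of the displacements along its boundary.

Now replace the plane by the discrete torus $\mathbb Z/8\times\mathbb Z/4$, cut into $64$ triangles of curvature $1$ (Figure~\ref{fig:torus}). The coordinates $\alpha,\beta$ exist only locally, but $X_{ij}$ depends only on their differences: adding a constant to $\beta$ changes the second generator by a multiple of the third. If displacements $\epsilon_{ij}=-\epsilon_{ji}$ as above existed, then in the sum over all triangles each edge would occur twice with opposite orientations, and we would get $0=-64$. The proof of Theorem~\ref{thm:main} shows that every representation of the collapsed lattice produces such displacements. Three difficulties arise.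
\begin{enumerate}
\item The subspaces $X_{ij}$ must lie in a lattice $L$ on which forgetting $R_X$ is a congruence, although $\alpha$ and $\beta$ are only local. This is achieved by support conditions (Sections~\ref{sec:local} and~\ref{sec:LM}).
\item A representation lives on a bare set. We must construct an abelian group $G$ in which displacements are measured and an injective additive map $\delta\colon k\to G$ that expresses the curvature in $G$ (Sections~\ref{sec:group} and~\ref{sec:delta}). Two additional coordinates $\infty,\infty'$ of $W_1$ serve as rulers.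
\item Because of the support conditions, the displacement along an edge can be measured only by functionals supported near the edge, and $\Sigma$ is not among them (Section~\ref{sec:formula}). The summation over the torus has to be arranged so that the edge terms cancel nevertheless (Section~\ref{sec:sum}).
\end{enumerate}

\section{Local coordinates on the torus}\label{sec:local}

From now on $k$ is a field of characteristic different from $2$. For a finite set $N$, the space $k^N$ has the basis $(e_n)_{n\in N}$, and for $Q\subseteq N$ the span of the $e_n$ with $n\in Q$ is $k^Q$. Linear functionals on $k^N$ are written as vectors $\varphi\in k^N$, with $\varphi(w)=\sum_n\varphi_nw_n$. The annihilator $S^\perp$ of a subspace $S$ satisfies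
\[
S^{\perp\perp}=S,\qquad(S\cap S')^\perp=S^\perp+S'^\perp,\qquad(S+S')^\perp=S^\perp\cap S'^\perp,
\]
and every linear map $S^\perp\to k$ has the form $\varphi\mapsto\varphi(w)$ for some $w\in k^N$.

Let $I=\mathbb Z/8\times\mathbb Z/4$, with elements $i=(i_1,i_2)$, and let $J=I\cup\{\infty,\infty'\}$. For $i\in I$ put
\[
N(i)=\bigl\{l\in I:\ l_1-i_1\in\{-1,0,1\},\ l_2-i_2\in\{-1,0,1\}\bigr\},\qquad C(i)=\{l\in I:\ l_1-i_1=2\}.
\]
We call $i$ and $l$ \emph{adjacent} if $l\in N(i)$; this relation is reflexive and symmetric. Define $\mathsf A\subseteq I\times I$ and $\mathsf B\subseteq I\times J$ by listing the excluded pairs: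
\begin{align*}
(i,l)\notin\mathsf A&\iff l\in C(i),\\
(l,m)\notin\mathsf B&\iff m\in I,\quad l_2-m_2=2\quad\text{and}\quad l_1-m_1\notin\{1,2,3\}.
\end{align*}
A set $Q\subseteq I$ is an \emph{$\mathsf A$-clique} if $Q\times Q\subseteq\mathsf A$, and a \emph{$\mathsf B$-clique} if $Q\times Q\subseteq\mathsf B$. Cliques are the sets on which a local coordinate exists.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (1.78,0.78) rectangle (4.22,3.22);
\foreach \x in {0,...,7} \foreach \y in {0,...,3}
  \draw[gray] (\x,\y)--(\x+1,\y)--(\x+1,\y+1)--(\x,\y)--(\x,\y+1)--(\x+1,\y+1);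
\draw[very thick] (4,2)--(4,3)--(3,3)--(2,2)--(2,1)--(3,1)--cycle;
\foreach \y in {0,...,4} \draw[thick] (5,\y) circle (0.14);
\fill (3,2) circle (0.08) node[below right] {$i$};
\node at (5,-0.45) {$C(i)$};
\end{tikzpicture}
\caption{The set $I=\mathbb Z/8\times\mathbb Z/4$ as the vertex set of a torus with $64$ triangles; opposite sides of the rectangle are identified. The nine vertices in the shaded square form the neighborhood $N(i)$, the circled vertices form the column $C(i)$ two steps to the right of $i$, and the thick hexagon bounds the six triangles that contain $i$.}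
\label{fig:torus}
\end{figure}

\begin{lemma}\label{lem:cliques}
\begin{enumerate}
\item[(a)] If $i$ and $l$ are adjacent, then $(i,l)\in\mathsf A\cap\mathsf B$. So every set of pairwise adjacent elements is an $\mathsf A$-clique and a $\mathsf B$-clique.
\item[(b)] $C(i)\cap N(i)=\emptyset$ and $C(i)\times N(i)\subseteq\mathsf B$.
\item[(c)] If $\{i,l\}$ is an $\mathsf A$-clique, there is a unique $a(i,l)\in\{-1,0,1\}$ with $a(i,l)\equiv l_1-i_1\pmod 4$. If $\{i,l\}$ is a $\mathsf B$-clique, there is a unique $b(i,l)\in\{-1,0,1\}$ with $b(i,l)\equiv l_2-i_2\pmod 4$.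
\item[(d)] If $i,l,m$ lie in one $\mathsf A$-clique, then $a(i,l)+a(l,m)+a(m,i)=0$; in particular $a(i,i)=0$ and $a(l,i)=-a(i,l)$. The same holds for $b$ and $\mathsf B$-cliques.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For adjacent elements neither coordinate difference equals $2$.

(b) If $l\in C(i)$ and $m\in N(i)$, then $l_1-i_1=2\notin\{-1,0,1\}$ and $l_1-m_1=2+(i_1-m_1)\in\{1,2,3\}$.

(c) In an $\mathsf A$-clique $l_1-i_1\ne2$ and $i_1-l_1\neq2$, so $l_1-i_1\notin\{2,6\}$ in $\mathbb Z/8$, and $l_1-i_1\not\equiv2\pmod4$. Let $\{i,l\}$ be a $\mathsf B$-clique with $l_2-i_2=2$. Then also $i_2-l_2=2$ in $\mathbb Z/4$, so $l_1-i_1$ and $i_1-l_1$ both lie in $\{1,2,3\}$. Their sum is $0$, but a sum of two elements of $\{1,2,3\}$ lies in $\{2,\dots,6\}$, which does not contain $0$ in $\mathbb Z/8$.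

(d) The sum is divisible by $4$ and has absolute value at most $3$.
\end{proof}

We refer to (d) as the \emph{cocycle rule}. For adjacent $i,l$ the pair $(a(i,l),b(i,l))$ is the integer vector from $i$ to $l$ in Figure~\ref{fig:torus}. On an $\mathsf A$-clique containing $q$, the function $a(q,\cdot)$ plays the role of the coordinate $\alpha$, and the cocycle rule says that another choice of $q$ changes it by a constant. The modulus $8$ is used twice: it is divisible by $4$, so that $a$ is defined, and it makes $\{1,2,3\}$ disjoint from its negative.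

In the planar model, every $(w_1,w_2,w_3)\in X=X_{ij}$ satisfies $w_2-2\alpha w_3\in R_X$, that is, $\varphi(w_2)=2\sum_i\alpha_i(w_3)_i\varphi_i$ for $\varphi\in R_X^\perp$. The right side needs $\alpha$ only on the common support of $w_3$ and $\varphi$, and only up to a constant if $\varphi(w_3)=0$. This leads to the following definitions. Let
\begin{align*}
P_{\mathsf A}&=\{(t,\varphi)\in k^I\times k^I:\ \operatorname{supp}t\times\operatorname{supp}\varphi\subseteq\mathsf A,\ \textstyle\sum_{i\in I}t_i\varphi_i=0\},\\
P_{\mathsf B}&=\{(r,\psi)\in k^I\times k^J:\ \operatorname{supp}r\times\operatorname{supp}\psi\subseteq\mathsf B,\ \textstyle\sum_{i\in I}r_i\psi_i=0\}.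
\end{align*}
For $(t,\varphi)\in P_{\mathsf A}$ the set $\operatorname{supp}t\cap\operatorname{supp}\varphi$ is an $\mathsf A$-clique, and for $(r,\psi)\in P_{\mathsf B}$ the set $\operatorname{supp}r\cap\operatorname{supp}\psi\subseteq I$ is a $\mathsf B$-clique. Put
\[
\langle t,\varphi\rangle_a=2\sum_{i\in Q}a(q,i)\,t_i\varphi_i,\qquad\langle r,\psi\rangle_b=\sum_{i\in Q}b(q,i)\,r_i\psi_i,
\]
where $Q$ is any clique of the appropriate kind that contains the common support and $q$ is any element of $Q$. If the common support is empty, the value is $0$.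

\begin{lemma}\label{lem:bilinear}
The brackets do not depend on $Q$ and $q$. For fixed $\varphi$, the set of all $t$ with $(t,\varphi)\in P_{\mathsf A}$ is a subspace, and $t\mapsto\langle t,\varphi\rangle_a$ is linear on it. The same holds with the roles of the two arguments exchanged, and for $P_{\mathsf B}$ and $\langle\ ,\ \rangle_b$. If $\operatorname{supp}\psi\subseteq\{\infty,\infty'\}$, then $(r,\psi)\in P_{\mathsf B}$ and $\langle r,\psi\rangle_b=0$ for all $r\in k^I$.
\end{lemma}

\begin{proof}
Only the indices in the common support contribute to the sum. Let $q_0$ be one of them. For every such index $i$ the elements $q,q_0,i$ lie in $Q$, so $a(q,i)=a(q,q_0)+a(q_0,i)$. Since $\sum_it_i\varphi_i=0$, replacing $q$ by $q_0$ does not change the sum, and the resulting expression does not involve $Q$ or $q$.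

For fixed $\varphi$ the admissible $t$ form the subspace $k^{Q'}\cap\ker\varphi$, where $Q'$ is the set of all $i$ with $\{i\}\times\operatorname{supp}\varphi\subseteq\mathsf A$. If $t$ and $t'$ are admissible, then $Q=(\operatorname{supp}t\cup\operatorname{supp}t')\cap\operatorname{supp}\varphi$ satisfies $Q\times Q\subseteq Q'\times\operatorname{supp}\varphi\subseteq\mathsf A$. So $Q$ and one $q\in Q$ compute the bracket for all linear combinations of $t$ and $t'$, by a formula that is linear in the first argument; if $Q$ is empty, all these brackets vanish. For fixed $t$ use $Q=\operatorname{supp}t\cap(\operatorname{supp}\varphi\cup\operatorname{supp}\varphi')$. The proof for $P_{\mathsf B}$ is the same with $b,\mathsf B$ in place of $a,\mathsf A$. The last statement holds because $I\times\{\infty,\infty'\}\subseteq\mathsf B$ and the common support is empty.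
\end{proof}

Linearity is the reason for the condition on the product of the supports: it makes the union of two common supports a clique again.

\section{The lattices $L$ and $M$}\label{sec:LM}

Let $V=W_1\oplus W_2\oplus W_3$ with $W_1=k^J$ and $W_2=W_3=k^I$, so that $\dim V=34+32+32=98$. We regard $k^I$ as a subspace of $k^J$, and for $w=(w_1,w_2,w_3)\in V$ we write $w_\infty$ and $w_{\infty'}$ for the corresponding coordinates of $w_1$. Let $L$ be the set of all subspaces $X\le V$ such that
\begin{enumerate}
\item[(L1)] $T_X\times R_X^\perp\subseteq P_{\mathsf A}$, and $\varphi(w_2)=\langle w_3,\varphi\rangle_a$ for all $(w_1,w_2,w_3)\in X$ and $\varphi\in R_X^\perp$;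
\item[(L2)] $R_X\times S_X^\perp\subseteq P_{\mathsf B}$, and $\psi(w_1)=\langle w_2,\psi\rangle_b$ for all $(w_1,w_2,0)\in X$ and $\psi\in S_X^\perp$.
\end{enumerate}
Condition (L1) says that $w_3$ determines $w_2$ modulo $R_X$ by a rule that is the same for all members of $L$, and (L2) says the same for $w_2$ and $w_1$ modulo $S_X$ when $w_3=0$. In contrast, $w_1$ is not prescribed when $w_3\neq0$. The next lemma shows that the universal rules make the middle trace a lattice homomorphism.

\begin{lemma}\label{lem:sublattice}
$L$ is a sublattice of $\operatorname{Sub}(V)$, and $R_{X\cap X'}=R_X\cap R_{X'}$, $R_{X+X'}=R_X+R_{X'}$ for $X,X'\in L$.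
\end{lemma}

\begin{proof}
Write $T,R,S$ and $T',R',S'$ for the traces of $X$ and $X'$. Lemma~\ref{lem:bilinear} is used throughout.

\emph{Meet.} We have $S_{X\cap X'}=S\cap S'$ and $R_{X\cap X'}\subseteq R\cap R'$. Let $r\in R\cap R'$. Then $\langle r,\cdot\rangle_b$ is defined on $S^\perp$ and on $S'^\perp$, hence defined and linear on $S^\perp+S'^\perp=(S\cap S')^\perp$. Choose $w_1\in W_1$ with $\psi(w_1)=\langle r,\psi\rangle_b$ for all $\psi\in(S\cap S')^\perp$. Pick $(u,r,0)\in X$. By (L2), $\psi(w_1-u)=0$ for all $\psi\in S^\perp$, so $w_1-u\in S$ and $(w_1,r,0)\in X$. The same argument in $X'$ gives $(w_1,r,0)\in X'$, and therefore $R_{X\cap X'}=R\cap R'$. For $(w_1,w_2,0)\in X\cap X'$ the identity in (L2) holds for $\psi\in S^\perp$ and for $\psi\in S'^\perp$, and both sides are linear in $\psi$, so (L2) holds for $X\cap X'$. Likewise $T_{X\cap X'}\subseteq T\cap T'$ and $(R\cap R')^\perp=R^\perp+R'^\perp$, so (L1) follows by linearity in $\varphi$.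

\emph{Join.} We have $T_{X+X'}=T+T'$ and $R_{X+X'}\supseteq R+R'$. Let $(w_1,w_2,0)=(u_1,u_2,t)+(u_1',u_2',-t)$ with summands in $X$ and $X'$. For $\varphi\in R^\perp\cap R'^\perp$, condition (L1) gives $\varphi(w_2)=\langle t,\varphi\rangle_a+\langle-t,\varphi\rangle_a=0$. So $w_2\in R+R'$ and $R_{X+X'}=R+R'$. As $(R+R')^\perp=R^\perp\cap R'^\perp$, condition (L1) for $X+X'$ follows by linearity in the first argument. Let $S''=S_{X+X'}\supseteq S+S'$. Then $S''^\perp\subseteq S^\perp\cap S'^\perp$, so $(R+R')\times S''^\perp\subseteq P_{\mathsf B}$. Given $(w_1,w_2,0)\in X+X'$, write $w_2=r+r'$ with $r\in R$, $r'\in R'$, and pick $(u,r,0)\in X$, $(u',r',0)\in X'$. Then $w_1-u-u'\in S''$, so $\psi(w_1)=\langle r,\psi\rangle_b+\langle r',\psi\rangle_b=\langle w_2,\psi\rangle_b$ for $\psi\in S''^\perp$.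
\end{proof}

The trace $S_{X+X'}$ may be larger than $S_X+S_{X'}$; this is where the curvature appears.

\begin{lemma}\label{lem:members}
\begin{enumerate}
\item[(a)] Every subspace of $W_1$ belongs to $L$.
\item[(b)] Every subspace of $V$ that contains $k^I\oplus W_2$ (with $k^I\le W_1$) belongs to $L$.
\item[(c)] Let $T\le W_3$, $R\le W_2$, $S\le W_1$ with $T\times R^\perp\subseteq P_{\mathsf A}$ and $R\times S^\perp\subseteq P_{\mathsf B}$. Let $x\colon T\to W_2$ and $y\colon T\to W_1$ be linear maps with $\varphi(x(t))=\langle t,\varphi\rangle_a$ for $t\in T$, $\varphi\in R^\perp$. Let $X(T,R,S;x,y)$ be the set of all $(w_1,w_2,t)$ with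
\[
t\in T,\qquad w_2-x(t)\in R,\qquad\psi\bigl(w_1-y(t)\bigr)=\langle w_2-x(t),\psi\rangle_b\ \text{ for all }\psi\in S^\perp .
\]
Then $X(T,R,S;x,y)$ belongs to $L$ and has the traces $T,R,S$. If $T',R',S',x',y'$ are data of the same kind with $T\le T'$, $R\le R'$, $S\le S'$ and $x',y'$ extending $x,y$, then $X(T,R,S;x,y)\le X(T',R',S';x',y')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $T_X=R_X=0$ and all brackets have first argument $0$.

(b) Here $R_X^\perp=0$, so (L1) is trivial. Since $S_X\supseteq k^I$, every $\psi\in S_X^\perp$ is supported on $\{\infty,\infty'\}$, so $R_X\times S_X^\perp\subseteq P_{\mathsf B}$ and the brackets vanish. If $(w_1,w_2,0)\in X$, then $w_1\in S_X$ because $W_2\le X$, so $\psi(w_1)=0$.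

(c) The conditions are linear in $(w_1,w_2,t)$ by Lemma~\ref{lem:bilinear}, so the set $X$ is a subspace. It contains $(y(t),x(t),t)$, so $T_X=T$. If $(w_1,w_2,0)\in X$, then $w_2\in R$; conversely, for $r\in R$ the linear map $\psi\mapsto\langle r,\psi\rangle_b$ on $S^\perp$ is evaluation at some $w_1$, and $(w_1,r,0)\in X$. So $R_X=R$. Also $(w_1,0,0)\in X$ if and only if $w_1\in S^{\perp\perp}=S$. Condition (L1) holds since $\varphi(w_2)=\varphi(x(t))=\langle t,\varphi\rangle_a$ for $\varphi\in R^\perp$, and (L2) is the case $t=0$ of the definition. The last statement follows from $S'^\perp\subseteq S^\perp$.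
\end{proof}

For $T\le W_3$ put $T^\sharp=W_{12}\oplus T$. By (b), $T\mapsto T^\sharp$ is a lattice embedding of $\operatorname{Sub}(W_3)$ into $L$, with $0^\sharp=W_{12}$ and $W_3^\sharp=V$. For every $X\le V$ we have $X+W_{12}=T_X^\sharp$. Part (b) also covers every subspace defined by linear equations in $w_\infty$, $w_{\infty'}$ and $w_3$.

\subsection*{Collapsing the middle layer}
For $X\in L$ put $\nu(X)=\dim T_X+\dim S_X$, which equals $\dim X-\dim R_X$ by \eqref{eq:dim}. The first expression shows that $\nu$ is isotone. The second, together with Lemma~\ref{lem:sublattice} and the dimension formula for subspaces, gives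
\begin{equation}\label{eq:val}
\nu(X+Y)+\nu(X\cap Y)=\nu(X)+\nu(Y).
\end{equation}
Define $X\mathrel\theta Y$ to mean $\nu(X\cap Y)=\nu(X+Y)$.

\begin{lemma}\label{lem:theta}
The relation $\theta$ is a congruence of $L$, and $\nu$ is constant on its classes. It is the smallest congruence that identifies $W_1$ and $W_{12}$.
\end{lemma}

\begin{proof}
Let $X\le Y$ with $\nu(X)=\nu(Y)$, and let $Z\in L$. By \eqref{eq:val} and isotonicity,
\[
0\le\nu(Y+Z)-\nu(X+Z)=-\bigl(\nu(Y\cap Z)-\nu(X\cap Z)\bigr)\le0 .
\]
So equality of $\nu$ on a comparable pair survives joins and meets with $Z$.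

If $X\mathrel\theta Y$, then $\nu(X)=\nu(Y)=\nu(X\cap Y)=\nu(X+Y)$ by isotonicity. Let also $Y\mathrel\theta Z$. Joining $Y\le X+Y$ with $Y+Z$ gives $\nu(X+Y+Z)=\nu(Y+Z)=\nu(Y)$, and meeting $X\cap Y\le Y$ with $Y\cap Z$ gives $\nu(X\cap Y\cap Z)=\nu(Y\cap Z)=\nu(Y)$. As $X\cap Z$ and $X+Z$ lie between $X\cap Y\cap Z$ and $X+Y+Z$, we get $X\mathrel\theta Z$. So $\theta$ is an equivalence relation. If $X\mathrel\theta Y$ and $Z$ is arbitrary, then $\nu$ takes the same value at $(X\cap Y)+Z$ and $X+Y+Z$, and $(X+Z)\cap(Y+Z)$ lies between them, so $(X+Z)\mathrel\theta(Y+Z)$. Dually, $\nu$ takes the same value at $X\cap Y\cap Z$ and $(X+Y)\cap Z$, and $(X\cap Z)+(Y\cap Z)$ lies between them, so $(X\cap Z)\mathrel\theta(Y\cap Z)$.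

We have $W_1\mathrel\theta W_{12}$ since $\nu=34$ for both. Let $\sim$ be a congruence with $W_1\sim W_{12}$, and let $X\le Y$ with $\nu(X)=\nu(Y)$. Then $T_X=T_Y$ and $S_X=S_Y$, hence $Y=X+(Y\cap W_{12})\sim X+S_Y=X$. For arbitrary $X\mathrel\theta Y$ this gives $X\cap Y\sim X+Y$ and thus $X\sim Y$.
\end{proof}

Let $M=L/\theta$.

\begin{remark}\label{rem:untwisted}
Suppose both brackets are replaced by $0$ in (L1) and (L2). Then (L2) gives $R_X\le X$ and (L1) gives $w_2\in R_X$ for $w\in X$, so $X=\overline X\oplus R_X$ with $\overline X=X\cap(W_1\oplus W_3)$. The map $X\mapsto\overline X$ preserves sums and intersections, and $\nu(X)=\dim\overline X$, so its kernel is $\theta$. In this untwisted case the quotient is a lattice of subspaces of $W_1\oplus W_3$.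
\end{remark}

\subsection*{The edge subspaces}
For distinct $i,j\in I$ put $t_{ij}=e_i-e_j$ and
\[
R_{ij}=\langle t_{ij}\rangle+k^{C(i)\cup C(j)}\le W_2,\qquad S_{ij}=\langle t_{ij}\rangle+k^{I\setminus(N(i)\cap N(j))}\le W_1 .
\]
Put $x_{ij}=-a(i,j)(e_i+e_j)\in W_2$ if $\{i,j\}$ is an $\mathsf A$-clique, and $x_{ij}=0$ otherwise. Then $t_{ji}=-t_{ij}$ and $x_{ji}=-x_{ij}$. All pairs $i\ne j$ are needed, not only the edges of the torus.

\begin{lemma}\label{lem:edge}
We have $\langle t_{ij}\rangle\times R_{ij}^\perp\subseteq P_{\mathsf A}$, $R_{ij}\times S_{ij}^\perp\subseteq P_{\mathsf B}$, and $\varphi(x_{ij})=\langle t_{ij},\varphi\rangle_a$ for $\varphi\in R_{ij}^\perp$. Hence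
\[
X_{ij}=X(\langle t_{ij}\rangle,R_{ij},S_{ij};x,0)\qquad\text{with }x(t_{ij})=x_{ij}
\]
belongs to $L$. Moreover $X_{ij}=X_{ji}$, and $w_\infty=w_{\infty'}=0$ for $w\in X_{ij}$.
\end{lemma}

\begin{proof}
A functional $\varphi\in R_{ij}^\perp$ has $\varphi_i=\varphi_j$ and vanishes on $C(i)\cup C(j)$. So $\{i,j\}\times\operatorname{supp}\varphi\subseteq\mathsf A$ and $\varphi(t_{ij})=0$. If $\varphi_i=\varphi_j=0$, then $\varphi(x_{ij})=0=\langle t_{ij},\varphi\rangle_a$. Otherwise $\{i,j\}$ is the common support, hence an $\mathsf A$-clique, and with $q=i$ we get $\langle t_{ij},\varphi\rangle_a=-2a(i,j)\varphi_j=\varphi(x_{ij})$.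

A functional $\psi\in S_{ij}^\perp$ has $\psi_i=\psi_j$ and is supported on $(N(i)\cap N(j))\cup\{\infty,\infty'\}$. By Lemma~\ref{lem:bilinear} it suffices to show $(r,\psi)\in P_{\mathsf B}$ for generators $r$ of $R_{ij}$. For $r=t_{ij}$ the support condition holds by Lemma~\ref{lem:cliques}(a), and $\psi_i-\psi_j=0$. For $r=e_l$ with $l\in C(i)$, Lemma~\ref{lem:cliques}(b) gives the support condition and $l\notin N(i)$, so $\psi_l=0$; for $l\in C(j)$ exchange $i$ and $j$.

The data $\langle t_{ij}\rangle,R_{ij},S_{ij},x$ are symmetric in $i,j$. Finally $e_\infty,e_{\infty'}\in S_{ij}^\perp$, and for these functionals the bracket vanishes.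
\end{proof}

The factor $2$ in $\langle\ ,\ \rangle_a$ permits the choice $x_{ij}=-x_{ji}$ with integer coefficients, and so $X_{ij}=X_{ji}$.

\begin{remark}\label{rem:supports}
The proof explains the shape of $\mathsf A$ and $\mathsf B$. Suppose both were the adjacency relation, with $I\times\{\infty,\infty'\}$ added to $\mathsf B$. Then (L1) would force $R_{ij}$ to contain $e_l$ for the at least $23$ elements $l\notin N(i)\cap N(j)$, and every $m\in I$ in the support of some $\psi\in S_{ij}^\perp$ would be adjacent to all of them. As $|N(m)|=9$, no coordinate in $I$ could be measured. So $\mathsf A$ should exclude few pairs, and $\mathsf B$ must contain $(l,i)$ whenever $(i,l)\notin\mathsf A$. If $\mathsf A$ excluded both columns $l_1-i_1=\pm2$, then $\mathsf B$ would contain all pairs with difference $(2,2)$ and with difference $(-2,2)=-(2,2)$, so there would be $\mathsf B$-cliques on which $b$ is undefined. Excluding one column suffices for Lemma~\ref{lem:cliques}(c).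
\end{remark}

Let $0=(0,0)\in I$. Theorem~\ref{thm:main} will follow from the next statement, whose proof occupies Sections~\ref{sec:group}--\ref{sec:sum}.

\begin{proposition}\label{prop:key}
Let $X\mapsto\widehat X$ be a lattice homomorphism $L\to\operatorname{Eq}(\Omega)$ whose values permute pairwise, and assume $\widehat{W_1}=\widehat{W_{12}}$. Then $\widehat{\langle e_0\rangle^\sharp}=\widehat{W_{12}}$.
\end{proposition}

\section{Fibers and the group of displacements}\label{sec:group}

Assume the hypotheses of Proposition~\ref{prop:key}, and write $p\equiv q\pmod X$ for $(p,q)\in\widehat X$. Suppose the conclusion fails. Since $W_{12}\le\langle e_0\rangle^\sharp$, there are $o,p_0\in\Omega$ with $o\equiv p_0\pmod{\langle e_0\rangle^\sharp}$ and $o\not\equiv p_0\pmod{W_{12}}$. Restrict all relations to the $\widehat V$-class of $o$ and factor this class by $\widehat0$. All $\widehat X$ lie between $\widehat0$ and $\widehat V$, so intersections and products are preserved. Calling the new set $\Omega$ again, we have for $X,Y\in L$: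
\begin{itemize}
\item $p\equiv q\pmod{X\cap Y}$ if and only if $p\equiv q\pmod X$ and $p\equiv q\pmod Y$; in particular, congruence modulo $X$ implies congruence modulo every $Y\geq X$;
\item $p\equiv q\pmod{X+Y}$ if and only if $p\equiv r\pmod X$ and $r\equiv q\pmod Y$ for some $r$;
\item congruence modulo $0$ is equality, and congruence modulo $V$ always holds;
\item congruence modulo $W_1$ and congruence modulo $W_{12}$ coincide.
\end{itemize}
The second rule is permutability, and it is the source of every point constructed below. The classes modulo $W_1$ are called \emph{fibers}.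

It helps to keep the untwisted case of Remark~\ref{rem:untwisted} in mind. There $\Omega=W_1\oplus W_3$, congruence modulo $X$ means $p-q\in\overline X$, the fibers are the cosets of $W_1$, and we may take $o=0$ and $p_0=(0,\gamma e_0)$ with $\gamma\ne0$. The objects below are then $p_i=(0,\gamma e_i)$, $G=(k,+)$ and $\delta(c)=\gamma c$. The task is to recover as much of this structure as is needed from the four rules alone.

\begin{lemma}\label{lem:rules}
Let $X\in L$, $T\le W_3$ and $E\le W_1$.
\begin{enumerate}
\item[(a)] Whether $p\equiv q\pmod{T^\sharp}$ depends only on the fibers of $p$ and $q$.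
\item[(b)] If $p\equiv q\pmod{T_X^\sharp}$, then the fiber of $q$ contains a point $q'$ with $p\equiv q'\pmod X$. Any two such points are congruent modulo $S_X$.
\item[(c)] If $q,r$ lie in one fiber and $q\equiv r\pmod{X+E}$, then $q\equiv r\pmod{S_X+E}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds as $W_1\le T^\sharp$. (b) Since $T_X^\sharp=X+W_{12}$, there is $q'$ with $p\equiv q'\pmod X$ and $q'\equiv q\pmod{W_{12}}$, and the latter says that $q'$ is in the fiber of $q$. Two such points are congruent modulo $X\cap W_1=S_X$. (c) is the modular law $(X+E)\cap W_1=S_X+E$.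
\end{proof}

The existence statement in (b), \emph{transport along $X$}, is where the collapse of the middle layer enters; see Remark~\ref{rem:natural}.

\subsection*{Base points}
For $i\in I\setminus\{0\}$ we have $\langle e_0\rangle\le\langle e_i\rangle+\langle t_{i0}\rangle$, so there is $p_i$ with $o\equiv p_i\pmod{\langle e_i\rangle^\sharp}$ and $p_i\equiv p_0\pmod{\langle t_{i0}\rangle^\sharp}$. For distinct $i,j\neq0$ the points $p_i,p_j$ are congruent modulo $\langle e_i,e_j\rangle^\sharp$ (through $o$) and modulo $\langle t_{i0},t_{j0}\rangle^\sharp$ (through $p_0$). A vector $\lambda t_{i0}+\mu t_{j0}$ lies in $\langle e_i,e_j\rangle$ exactly if $\lambda+\mu=0$, so the intersection is $\langle t_{ij}\rangle^\sharp$. Let $\Omega_i$ be the fiber of $p_i$. With Lemma~\ref{lem:rules}(a) we obtain, for all $i\ne j$ in $I$,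
\begin{equation}\label{eq:points}
o\equiv p\pmod{\langle e_i\rangle^\sharp},\qquad p\equiv q\pmod{\langle t_{ij}\rangle^\sharp}\qquad(p\in\Omega_i,\ q\in\Omega_j).
\end{equation}

\subsection*{Coordinates in a fiber}
For $j\in J$ let $H_j=k^{J\setminus\{j\}}\le W_1$. For a fiber $K$ let $K_j$ be the set of classes of $K$ modulo $H_j$, and write $q_j$ for the class of $q\in K$.

\begin{lemma}\label{lem:product}
The map $K\to\prod_{j\in J}K_j$, $q\mapsto(q_j)_j$, is a bijection. For $Q\subseteq J$ and $q,r\in K$ we have $q\equiv r\pmod{k^Q}$ if and only if $q_j=r_j$ for all $j\notin Q$.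
\end{lemma}

\begin{proof}
The second statement holds as $k^Q$ is the intersection of $W_1$ with the $H_j$, $j\notin Q$, and the case $Q=\emptyset$ is injectivity. For surjectivity, let $q\in K$ have prescribed coordinates on a set $J'\subseteq J$, let $j\notin J'$, and let $r\in K$ have the prescribed $j$-th coordinate. As $k^{J\setminus J'}+H_j=W_1$, there is $q'$ with $q\equiv q'\pmod{k^{J\setminus J'}}$ and $q'\equiv r\pmod{H_j}$. It has the prescribed coordinates on $J'\cup\{j\}$. Induct on $|J'|$.
\end{proof}

In the untwisted case, congruence modulo $\langle e_j-e_m\rangle$ means that the coordinate $j$ moves by some $g\in k$ and the coordinate $m$ moves by $-g$. The next lemma shows that this description holds in general, for a suitable group. A group $G$ acts \emph{simply transitively} on a set if for any $x,x'$ exactly one $g$ maps $x$ to $x'$; for additive $G$ we write $x'=x+g$ and $g=x'-x$.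

\begin{lemma}\label{lem:group}
For every fiber $K$ there is an abelian group $G_K$ with simply transitive actions on all $K_j$ such that, for $j\neq m$ in $J$ and $q,r\in K$, the relation $q\equiv r\pmod{\langle e_j-e_m\rangle}$ holds if and only if $q,r$ agree off $\{j,m\}$ and
\begin{equation}\label{eq:step}
r_j=q_j+g,\qquad r_m=q_m-g\qquad\text{for some }g\in G_K .
\end{equation}
\end{lemma}

\begin{proof}
The letters $j,m,n$ denote distinct elements of $J$, with $x,x'\in K_j$, $y,y'\in K_m$, $z,z'\in K_n$. A triple $(x,y,z)$ denotes a point of $K$ whose other coordinates are fixed, and $D_{jm}$ is congruence modulo $\langle e_j-e_m\rangle$.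

\emph{Step 1: translations.} Let $E_{jm}=\langle e_j-e_m\rangle+k^{J\setminus\{j,m\}}$. Points of $K$ with the same coordinates $j,m$ are congruent modulo $E_{jm}$, so congruence modulo $E_{jm}$ on $K$ is the pullback of an equivalence relation $\approx_{jm}$ on $K_j\times K_m$. Since $\langle e_j-e_m\rangle=E_{jm}\cap k^{\{j,m\}}$, two points are $D_{jm}$-related if and only if they agree off $\{j,m\}$ and their $(j,m)$-coordinates are $\approx_{jm}$-related. Given $x,x',y$, the points $(x,y,z)$ and $(x',y,z)$ are congruent modulo $k^{\{j,m\}}=\langle e_j-e_m\rangle+\langle e_m\rangle$, so $(x,y)\approx_{jm}(x',y')$ for some $y'$. It is unique, because two solutions give points congruent modulo $\langle e_j-e_m\rangle\cap\langle e_m\rangle=0$. As $\approx_{jm}$ is symmetric and $E_{jm}=E_{mj}$, any three of $x,x',y,y'$ determine a unique fourth with $(x,y)\approx_{jm}(x',y')$. So for fixed $y,y'$ the map $\tau^{jm}_{y,y'}\colon x\mapsto x'$ is a permutation of $K_j$.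

\emph{Step 2: change of the auxiliary coordinate.} \emph{If $(y',z)\approx_{mn}(y,z')$, then $\tau^{jm}_{y,y'}=\tau^{jn}_{z,z'}$.} With $x'=\tau^{jm}_{y,y'}x$ we have $(x,y,z)\mathrel{D_{jm}}(x',y',z)\mathrel{D_{mn}}(x',y,z')$. The ends agree off $\{j,n\}$, so they are congruent modulo $\langle e_j-e_m,e_m-e_n\rangle\cap\langle e_j,e_n\rangle=\langle e_j-e_n\rangle$. Thus $x'=\tau^{jn}_{z,z'}x$.

\emph{Step 3: the group $G_j$.} Fix $j$. Put $G(n,z)=\{\tau^{jn}_{z,z'}:z'\in K_n\}$ and $\mathcal T(n)=\bigcup_zG(n,z)$. Given $y,y'$ and $z$, choose $z'$ with $(y',z)\approx_{mn}(y,z')$; Step 2 gives $\tau^{jm}_{y,y'}\in G(n,z)$. So $\mathcal T(m)\subseteq G(n,z)\subseteq\mathcal T(n)$ for all $z$. Exchanging $m$ and $n$ shows that all sets $G(n,z)$ with $n\ne j$, $z\in K_n$ coincide; call the common set $G_j$. Two elements of $G_j$ can be written as $\tau^{jn}_{z,z'}$ and, using $G_j=G(n,z')$, as $\tau^{jn}_{z',z''}$. Transitivity of $\approx_{jn}$ gives $\tau^{jn}_{z',z''}\tau^{jn}_{z,z'}=\tau^{jn}_{z,z''}$, reflexivity gives $\tau^{jn}_{z,z}=\mathrm{id}$, and so $\tau^{jn}_{z',z}$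 is inverse to $\tau^{jn}_{z,z'}$. Hence $G_j$ is a group. It acts simply transitively on $K_j$, since $G_j=G(n,z)$ and $x,x',z$ determine $z'$. To see that it is abelian, write $g=\tau^{jm}_{y,y'}$ and $h=\tau^{jn}_{z,z'}$ with different auxiliary coordinates. Then
\[
(x,y,z)\mathrel{D_{jm}}(gx,y',z)\mathrel{D_{jn}}(hgx,y',z'),\qquad(x,y,z)\mathrel{D_{jn}}(hx,y,z')\mathrel{D_{jm}}(ghx,y',z').
\]
The two end points are congruent modulo $\langle e_j-e_m,e_j-e_n\rangle\cap\langle e_j\rangle=0$, so $gh=hg$.

\emph{Step 4: comparing the groups.} Let $g\in G_j$, write $g=\tau^{jn}_{z,z'}$ and put $g^*=\tau^{mn}_{z',z}\in G_m$. For every $y$ we have $(y,z')\approx_{mn}(g^*y,z)$, so Step 2 gives $\tau^{jm}_{y,g^*y}=g$. Thus $(x,y)\approx_{jm}(gx,g^*y)$ for all $x,y$, and by Step 1 this property determines $g^*$ from $g$. These are all related pairs: if $(x,y)\approx_{jm}(x',y')$, take $g$ with $gx=x'$; then $y'=g^*y$ by uniqueness. The same construction with $j,m$ exchanged gives the inverse map, so $g\mapsto g^*$ is a bijection $G_j\to G_m$. From $(x,y)\approx_{jm}(gx,g^*y)\approx_{jm}(hgx,h^*g^*y)$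 we get $(hg)^*=h^*g^*$. Since $G_m$ is abelian, $\iota_{jm}(g)=(g^*)^{-1}$ defines an isomorphism $G_j\to G_m$ with $\iota_{mj}=\iota_{jm}^{-1}$, and $\approx_{jm}$ relates $(x,y)$ exactly to the pairs $(gx,\iota_{jm}(g)^{-1}y)$. For $h=\iota_{jm}(g)$,
\[
(x,y,z)\mathrel{D_{jm}}(gx,h^{-1}y,z)\mathrel{D_{mn}}(gx,y,\iota_{mn}(h)^{-1}z),
\]
and the ends are $D_{jn}$-related as in Step 2. So $\iota_{mn}\iota_{jm}=\iota_{jn}$. Let $G_K=G_\infty$ act on $K_j$ through $\iota_{\infty j}$, with $\iota_{\infty\infty}=\mathrm{id}$. Then $\iota_{jm}\iota_{\infty j}=\iota_{\infty m}$ for all $j\ne m$, which is \eqref{eq:step}.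
\end{proof}

\subsection*{One group for all fibers}
For $j\in I$ the sets $K_j$ belonging to different fibers are unrelated. The coordinates $\infty,\infty'$ are different, because the hyperplanes $H_\infty,H_{\infty'}$ of $W_1$ extend to the members
\[
Z_\omega=\{w\in V:w_\omega=0\}\qquad(\omega\in\{\infty,\infty'\})
\]
of $L$. Let $Q_\omega$ be the set of classes of $\Omega$ modulo $Z_\omega$. Since $Z_\omega\cap W_1=H_\omega$ and $Z_\omega+W_1=V$, the natural map $K_\omega\to Q_\omega$ is injective and onto for every fiber $K$. We identify $K_\omega=Q_\omega$, so that $q_\omega$ is the class of $q$ modulo $Z_\omega$.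

\begin{lemma}\label{lem:onegroup}
The group $G_K$, as a permutation group of $Q_\infty$, and its action on $Q_{\infty'}$ do not depend on $K$.
\end{lemma}

\begin{proof}
Let $\Lambda_0=\{w:w_\infty+w_{\infty'}=0\}\in L$. The map $\Omega\to Q_\infty\times Q_{\infty'}$ is onto by Lemma~\ref{lem:product}, and points with the same image are congruent modulo $Z_\infty\cap Z_{\infty'}\le\Lambda_0$. So congruence modulo $\Lambda_0$ is the pullback of one equivalence relation $\lambda$ on $Q_\infty\times Q_{\infty'}$. Since $E_{\infty\infty'}=\Lambda_0\cap W_1$, the relation $\approx_{\infty\infty'}$ of every fiber equals $\lambda$. It determines the permutations $\tau^{\infty\infty'}_{y,y'}$, which form $G_\infty$, and the isomorphism $\iota_{\infty\infty'}$.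
\end{proof}

Write $G$ for this group. The difference $r_\omega-q_\omega\in G$ is defined for all $q,r\in\Omega$ and $\omega\in\{\infty,\infty'\}$, and $r_j-q_j\in G$ is defined for all $j\in J$ if $q,r$ lie in one fiber. As $G$ is only an abelian group, we measure with integer vectors. For $f\in\mathbb Z^J$ and $q,r$ in one fiber put
\[
f(r-q)=\sum_{j\in J}f_j\,(r_j-q_j)\in G .
\]
This is additive in $f$, and $f(s-r)+f(r-q)=f(s-q)$. The analog of ``$f$ annihilates $S$'' is the following: $f$ is \emph{adapted} to $S\le W_1$ if $S$ is spanned by vectors $e_j-e_m$ with $f_j=f_m$ and vectors $e_j$ with $f_j=0$.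

\begin{lemma}\label{lem:adapted}
If $f$ is adapted to $S$ and $q\equiv r\pmod S$, then $f(r-q)=0$.
\end{lemma}

\begin{proof}
$S$ is a sum of lines spanned by the given vectors, so $q$ and $r$ are joined by a chain of congruences modulo these lines. A step modulo $\langle e_j-e_m\rangle$ contributes $f_jg-f_mg=0$ by \eqref{eq:step}. A step modulo $\langle e_j\rangle$ changes only the coordinate $j$, and $f_j=0$.
\end{proof}

We need to know that transport along $X$ from one fiber to another preserves measured differences. The difficulty is that a move in a coordinate $m\in I$ cannot be compared across fibers. The remedy is to couple it with the opposite move in a coordinate $\omega$ that $X$ fixes.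

\begin{lemma}\label{lem:equi}
Let $X\in L$ and $\omega\in\{\infty,\infty'\}$ with $X\le Z_\omega$, and let $f\in\mathbb Z^J$ be adapted to $S_X$, with $f_\omega=0$. Let $q,r$ lie in one fiber, let $q',r'$ lie in one fiber, and let $q\equiv q'$, $r\equiv r'\pmod X$. Then $f(r-q)=f(r'-q')$.
\end{lemma}

\begin{proof}
$W_1$ is spanned by $e_\omega$ and the vectors $e_m-e_\omega$, so $q$ and $r$ are joined by a chain of congruences modulo the lines spanned by these vectors. Every term of the chain is congruent to $q'$ modulo $T_X^\sharp$, so by Lemma~\ref{lem:rules}(b) it is congruent modulo $X$ to a point in the fiber of $q'$; for the ends we take $q'$ and $r'$. By additivity we may assume that the chain is a single step $q\equiv r\pmod E$ with a line $E$. Then $q'\equiv r'\pmod{X+E}$, hence $q'\equiv r'\pmod{S_X+E}$ by Lemma~\ref{lem:rules}(c).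

If $E=\langle e_\omega\rangle$, then $f$ is adapted to $E$ and to $S_X+E$, and both sides vanish by Lemma~\ref{lem:adapted}.

Let $E=\langle e_m-e_\omega\rangle$, with $r_m=q_m+g$ and $r_\omega=q_\omega-g$. There is $s$ with $q'\equiv s\pmod{S_X}$ and $s\equiv r'\pmod E$; let $r'_m=s_m+g'$ and $r'_\omega=s_\omega-g'$. As $S_X\le X\le Z_\omega$, we have $s_\omega=q'_\omega=q_\omega$ and $r'_\omega=r_\omega$ in $Q_\omega$. The action of $G$ on $Q_\omega$ is the same for both fibers, so $g'=g$. Therefore $f(r'-q')=f(r'-s)+f(s-q')=f_mg+0=f(r-q)$.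
\end{proof}

\section{Scalars as displacements}\label{sec:delta}

The curvature of a triangle is an element of $k$, while displacements lie in $G$. We translate by transporting $o$ along graphs of slope $c$ and reading off the coordinate $\infty$. Let $\Sigma(w_3)=\sum_{l\in I}(w_3)_l$. For $c,c'\in k$, $m\in I$ and $\omega\in\{\infty,\infty'\}$ put
\begin{align*}
\Gamma^\omega_c&=\{w:w_\omega=c\,\Sigma(w_3)\}, &\Gamma_{c,c'}&=\Gamma^\infty_c\cap\Gamma^{\infty'}_{c'},\\
\Lambda_c&=\{w:w_\infty+w_{\infty'}=c\,\Sigma(w_3)\}, &\Delta_{m,c}&=\{w:w_\infty=c\,(w_3)_m,\ w_{\infty'}=0\}.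
\end{align*}
They belong to $L$ by Lemma~\ref{lem:members}(b). Their trace in $W_3$ is $W_3$, so every point can be transported along them into every fiber. Their traces in $W_1$ are $H_\omega$ for $\Gamma^\omega_c$, $k^I$ for $\Gamma_{c,c'}$ and $\Delta_{m,c}$, and $k^I+\langle e_\infty-e_{\infty'}\rangle$ for $\Lambda_c$. The functional $\Sigma$ takes the value $1$ on all $e_i$, which will make $\delta$ independent of the fiber $\Omega_i$. It vanishes on $t_{ij}$, so for moves between the fibers $\Omega_i$ we use $\Delta_{m,c}$ instead.

\begin{lemma}\label{lem:delta}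
There is an additive map $\delta\colon k\to G$ with the following properties.
\begin{enumerate}
\item[(a)] If $y\in\Omega_i$ and $o\equiv y\pmod{\Gamma_{c,c'}}$, then $y_\infty-o_\infty=\delta(c)$ and $y_{\infty'}-o_{\infty'}=\delta(c')$.
\item[(b)] $\delta(c)\ne0$ for $c\neq0$.
\item[(c)] If $i\ne m$, $y\in\Omega_m$ and $p_i\equiv y\pmod{\Delta_{m,c}}$, then $y_\infty-(p_i)_\infty=\delta(c)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Say that $y\in\Omega_i$ \emph{belongs to} $(c,c')$ if $o\equiv y\pmod{\Gamma_{c,c'}}$. Such points exist in each $\Omega_i$, and within $\Omega_i$ they are unique modulo $k^I\le Z_\infty\cap Z_{\infty'}$. If $y\in\Omega_i$ and $y'\in\Omega_j$ with $i\ne j$ belong to $(c,c')$, then by \eqref{eq:points} they are congruent modulo $\Gamma_{c,c'}\cap\langle t_{ij}\rangle^\sharp\le Z_\infty\cap Z_{\infty'}$. So $y_\infty$ and $y_{\infty'}$ depend only on $(c,c')$. If $y,y^*\in\Omega_i$ belong to $(c,c')$ and $(c,c'')$, they are congruent modulo $\Gamma^\infty_c\cap W_1=H_\infty$. So $\delta(c):=y_\infty-o_\infty$ depends only on $c$, and the same argument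 with $\Gamma^{\infty'}_{c'}$ shows that $\delta'(c'):=y_{\infty'}-o_{\infty'}$ depends only on $c'$.

Since $\Gamma_{c,c'}\le\Lambda_{c+c'}$, two points $y,y^*\in\Omega_i$ that belong to pairs with the same sum are congruent modulo $k^I+\langle e_\infty-e_{\infty'}\rangle$. The vector $f=e_\infty+e_{\infty'}$ is adapted to this space, so $f(y^*-y)=0$, which says that $\delta(c)+\delta'(c')$ depends only on $c+c'$. As $\Gamma_{0,0}=Z_\infty\cap Z_{\infty'}$, we have $\delta(0)=\delta'(0)=0$. Comparing $(c,c')$ with $(c+c',0)$ gives $\delta(c)+\delta'(c')=\delta(c+c')$. The case $c=0$ gives $\delta'=\delta$, and additivity follows.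

(b) Let $y\in\Omega_0$ belong to $(c,0)$ and suppose $\delta(c)=0$. Then $o\equiv y$ modulo $\Gamma_{c,0}$, $Z_\infty$ and $\langle e_0\rangle^\sharp$. A vector $w$ in the intersection has $w_3=\gamma e_0$ and $0=w_\infty=c\gamma$, so $\gamma=0$ and $w\in W_{12}$. Hence $o\equiv y\pmod{W_{12}}$, and then $o\equiv p_0\pmod{W_{12}}$, contrary to the choice of $o$ and $p_0$.

(c) Choose $u\in\Omega_i$ and $v\in\Omega_m$ with $o\equiv u$, $o\equiv v\pmod{\Delta_{m,c}}$. By \eqref{eq:points}, $o\equiv u$ modulo $\Delta_{m,c}\cap\langle e_i\rangle^\sharp\le Z_\infty$, so $u_\infty=o_\infty$. Also $o\equiv v$ modulo $\Delta_{m,c}\cap\langle e_m\rangle^\sharp=\Gamma_{c,0}\cap\langle e_m\rangle^\sharp$, so $v_\infty=o_\infty+\delta(c)$ by (a). Apply Lemma~\ref{lem:equi} with $X=\Delta_{m,c}\le Z_{\infty'}$, $\omega=\infty'$ and $f=e_\infty$, which is adapted to $k^I$, to $u\equiv v$ and $p_i\equiv y$. It gives $(p_i)_\infty-u_\infty=y_\infty-v_\infty$. As $G$ is abelian, $y_\infty-(p_i)_\infty=v_\infty-u_\infty=\delta(c)$.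
\end{proof}

The second ruler $\infty'$ is used for additivity, in (c), and in Lemma~\ref{lem:onegroup}.

\section{Displacements along edges and the triangle formula}\label{sec:formula}

For distinct $i,j\in I$ let
\[
F_{ij}=F_{ji}=\{f\in\mathbb Z^I:\ f_i=f_j,\ \operatorname{supp}f\subseteq N(i)\cap N(j)\},
\]
a subgroup of $\mathbb Z^I\subseteq\mathbb Z^J$. Every $f\in F_{ij}$ is adapted to $S_{ij}$ and has $f_\infty=0$, and $X_{ij}\le Z_\infty$ by Lemma~\ref{lem:edge}. So Lemma~\ref{lem:equi} applies to $X_{ij}$ and $f$. By \eqref{eq:points} and Lemma~\ref{lem:rules}(b), every point of $\Omega_i$ can be transported along $X_{ij}$ into $\Omega_j$. The displacement along the edge is the difference between the base point $p_j$ and the transported point $p_i$: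
\[
\varepsilon_{ij}(f)=f(p_j-q)\qquad\text{for }f\in F_{ij},\ \text{where }q\in\Omega_j,\ p_i\equiv q\pmod{X_{ij}} .
\]
The point $q$ is unique modulo $S_{ij}$, so $\varepsilon_{ij}(f)$ is well defined by Lemma~\ref{lem:adapted}, and $\varepsilon_{ij}\colon F_{ij}\to G$ is additive. It is antisymmetric:
\begin{equation}\label{eq:anti}
\varepsilon_{ji}=-\varepsilon_{ij}.
\end{equation}
Indeed, let $q'\in\Omega_i$ with $q'\equiv p_j\pmod{X_{ij}}$, so that $\varepsilon_{ji}(f)=f(p_i-q')$ because $X_{ji}=X_{ij}$. Lemma~\ref{lem:equi} for $p_i\equiv q$ and $q'\equiv p_j$ gives $f(q'-p_i)=f(p_j-q)$.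

\begin{remark}\label{rem:natural}
In the natural representation of $L$ on $V$, where $\widehat{W_1}\ne\widehat{W_{12}}$, the displacements cannot be defined. Let $p_i=(\ast,u_i,e_i)\in V$ and suppose $p_i-p_j\in X_{ij}+W_1$ for all $i\neq j$, that is, $u_i-u_j-x_{ij}\in R_{ij}$. For $l\notin\{i,j\}\cup C(i)\cup C(j)$ the functional $e_l\in R_{ij}^\perp$ gives $(u_i)_l=(u_j)_l$. So $(u_i)_l$ has a constant value $c_l$ for all $i\ne l$ with $l\notin C(i)$. Put $d_i=(u_i)_i-c_i$. For adjacent $i\neq j$ the functional $e_i+e_j\in R_{ij}^\perp$ gives $d_i-d_j=-2a(i,j)$. Summing along the loop $(0,0),(1,0),\dots,(7,0),(0,0)$ yields $0=-16$ in $k$.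
\end{remark}

For distinct $i,j,h\in I$ define the integer
\[
\kappa(i,j,h)=\begin{cases}a(i,j)\,b(j,h)-a(j,h)\,b(i,j)&\text{if $i,j,h$ are pairwise adjacent,}\\0&\text{otherwise.}\end{cases}
\]
In the first case this is the determinant of Section~\ref{sec:triangle}; it is the value on the triangle of $a\cup b-b\cup a$, where $(a\cup b)(i,j,h)=a(i,j)b(j,h)$. We use the same letter for its image in $k$.

\begin{lemma}[Triangle formula]\label{lem:triangle}
Let $i,j,h\in I$ be distinct, $\kappa=\kappa(i,j,h)$ and $f\in F_{ij}\cap F_{jh}\cap F_{hi}$. Then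
\[
\varepsilon_{ij}(f)+\varepsilon_{jh}(f)+\varepsilon_{hi}(f)=-f_i\,\delta(\kappa).
\]
\end{lemma}

\begin{proof}
We compare the transport of $p_i$ into $\Omega_h$ through $\Omega_j$ with the direct transport. The first part of the proof does this in $L$, and the second part transfers the result to $\Omega$.

\emph{The computation in $L$.} Let $R^*=R_{ij}+R_{jh}$, which contains $R_{hi}$, and $S^*=S_{ij}+S_{jh}+S_{hi}\le k^I$. The space $S^*$ is spanned by $e_i-e_j$, $e_j-e_h$ and the $e_l$ with $l\in I\setminus(N(i)\cap N(j)\cap N(h))$. Hence $f$ is adapted to $S^*$ and to $S^*+\langle e_\infty\rangle$, and $e_\infty,e_{\infty'}\in S^{*\perp}$. The annihilators of $R^*$ and $S^*$ are contained in those of the three $R$'s and $S$'s. By Lemmas~\ref{lem:edge} and~\ref{lem:bilinear}, the hypotheses of Lemma~\ref{lem:members}(c) hold for $T^*=\langle t_{ij},t_{jh}\rangle$, $R^*$, $S^*$ and the map $x^*$ with $x^*(t_{ij})=x_{ij}$, $x^*(t_{jh})=x_{jh}$, and also for $\langle t_{hi}\rangle$, $R^*$, $S^*$ and $x(t_{hi})=x_{hi}$. So $L$ contains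
\[
U=X(T^*,R^*,S^*;x^*,0),\qquad\Pi(u)=X(\langle t_{hi}\rangle,R^*,S^*;x,y_u)\quad(u\in W_1),
\]
where $y_u(t_{hi})=u$, and $X_{ij},X_{jh}\le U$, $X_{hi}\le\Pi(0)$. A vector $(w_1,w_2,\gamma t_{hi})$ lies in $\Pi(u)$ if and only if $(w_1-\gamma(u-u'),w_2,\gamma t_{hi})$ lies in $\Pi(u')$. Hence
\begin{equation}\label{eq:shift}
\Pi(u)+E=\Pi(u')+E\qquad\text{whenever }u-u'\in E\le W_1 .
\end{equation}
Testing with $\psi=e_\infty$ and $\psi=e_{\infty'}$, for which the bracket vanishes, and using $(t_{hi})_h=1$, we get
\begin{equation}\label{eq:pi}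
\Pi(\kappa e_i)\le Z_\infty,\qquad\Pi(\kappa e_\infty)\le\Delta_{h,\kappa}.
\end{equation}

Put $\rho=x_{ij}+x_{jh}+x_{hi}$. For $\varphi\in R^{*\perp}$ we have $\varphi(\rho)=\langle t_{ij}+t_{jh}+t_{hi},\varphi\rangle_a=\langle0,\varphi\rangle_a=0$, so $\rho\in R^*$. We claim that
\begin{equation}\label{eq:rho}
\langle\rho,\psi\rangle_b=\kappa\,\psi_i\qquad(\psi\in S^{*\perp}).
\end{equation}
If $i,j,h$ are not pairwise adjacent, one of them lies outside $N(i)\cap N(j)\cap N(h)$, so one of $e_i,e_j,e_h$ lies in $S^*$, and then all three do. Thus $\psi_i=\psi_j=\psi_h=0$, and the bracket vanishes since $\rho$ is supported on $\{i,j,h\}$. If they are pairwise adjacent, then $\{i,j,h\}$ is an $\mathsf A$-clique and a $\mathsf B$-clique, and $\psi_i=\psi_j=\psi_h$. Write $a_{ij}=a(i,j)$ and so on. The cocycle rule gives $\rho_j=-a_{ij}-a_{jh}$ and $\rho_h=-a_{jh}-a_{hi}=a_{ij}$, and $b_{ih}=b_{ij}+b_{jh}$. With $q=i$,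
\[
\langle\rho,\psi\rangle_b=\psi_i\,(b_{ij}\rho_j+b_{ih}\rho_h)=\psi_i\bigl(-b_{ij}(a_{ij}+a_{jh})+(b_{ij}+b_{jh})a_{ij}\bigr)=\kappa\,\psi_i .
\]

Since $t_{hi}=-t_{ij}-t_{jh}$, we have $x^*(t_{hi})=x_{hi}-\rho$. So $(w_1,w_2,\gamma t_{hi})\in U$ if and only if $r'=w_2-\gamma x_{hi}$ satisfies $r'+\gamma\rho\in R^*$, that is $r'\in R^*$, and $\psi(w_1)=\langle r',\psi\rangle_b+\gamma\kappa\psi_i$ for all $\psi\in S^{*\perp}$. This means
\begin{equation}\label{eq:U}
U\cap\langle t_{hi}\rangle^\sharp=\Pi(\kappa e_i).
\end{equation}
The detour through $j$ thus differs from the direct edge, which lies in $\Pi(0)$, by a shift of slope $\kappa$ in the coordinate $i$. Lemma~\ref{lem:delta} measures shifts in the coordinate $\infty$ only, so we pass from $\Pi(\kappa e_i)$ to $\Pi(0)$ through $\Pi(\kappa e_\infty)$.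

\emph{The computation in $\Omega$.} By \eqref{eq:points} and Lemma~\ref{lem:rules}(b) there are $q\in\Omega_j$ and $r,r',s,s'\in\Omega_h$ with
\begin{gather*}
p_i\equiv q\pmod{X_{ij}},\qquad q\equiv r\pmod{X_{jh}},\qquad p_j\equiv r'\pmod{X_{jh}},\\
p_i\equiv s\pmod{X_{hi}},\qquad p_i\equiv s'\pmod{\Pi(\kappa e_\infty)} .
\end{gather*}
Lemma~\ref{lem:equi} for $X_{jh}$ gives $f(r'-r)=f(p_j-q)=\varepsilon_{ij}(f)$. Hence $f(p_h-r)=f(p_h-r')+f(r'-r)=\varepsilon_{jh}(f)+\varepsilon_{ij}(f)$, while $f(p_h-s)=\varepsilon_{ih}(f)=-\varepsilon_{hi}(f)$. Subtracting,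
\begin{equation}\label{eq:hol}
f(r-s)=-\bigl(\varepsilon_{ij}(f)+\varepsilon_{jh}(f)+\varepsilon_{hi}(f)\bigr).
\end{equation}

We have $p_i\equiv r$ modulo $U$ and modulo $\langle t_{hi}\rangle^\sharp$, hence modulo $\Pi(\kappa e_i)$ by \eqref{eq:U}, and $r_\infty=(p_i)_\infty$ by \eqref{eq:pi}. Let $E=\langle e_i-e_\infty\rangle$. By \eqref{eq:shift}, both $r$ and $s'$ are congruent to $p_i$ modulo $\Pi(\kappa e_i)+E$, so $r\equiv s'\pmod{S^*+E}$ by Lemma~\ref{lem:rules}(c). Thus $r$ and $s'$ are joined by a step modulo $S^*$ and a step modulo $E$. The first does not move the coordinate $\infty$, as $S^*\le H_\infty$, and it does not contribute to $f$. The second moves $i$ by some $g\in G$ and $\infty$ by $-g$. So $f(s'-r)=f_i\,g$ and $-g=s'_\infty-r_\infty=s'_\infty-(p_i)_\infty=\delta(\kappa)$, by \eqref{eq:pi} and Lemma~\ref{lem:delta}(c).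

Next, $s$ and $s'$ are congruent to $p_i$ modulo $\Pi(0)+\langle e_\infty\rangle=\Pi(\kappa e_\infty)+\langle e_\infty\rangle$. So $s\equiv s'\pmod{S^*+\langle e_\infty\rangle}$ by Lemma~\ref{lem:rules}(c), and $f(s'-s)=0$. Therefore $f(r-s)=f(s'-s)-f(s'-r)=f_i\,\delta(\kappa)$, and \eqref{eq:hol} gives the lemma.
\end{proof}

\section{Summation over the torus}\label{sec:sum}

We would like to add the triangle formula over the $64$ triangles with one vector $f$, but no nonzero $f$ lies in all groups $F_{ij}$. If each triangle $\sigma$ is given the indicator vector of its vertex set, an edge $e$ with opposite vertices $l,l'$ contributes $\pm\varepsilon_e(e_l-e_{l'})$, which we cannot evaluate. The remedy is to add further triples $\sigma$ with vectors $f_\sigma$ that vanish on $\sigma$: the right side of the triangle formula is then $0$, and the left side cancels the error. The condition for cancellation is that, for each coordinate $l$, the triples weighted by the $l$-th coordinates of the $f_\sigma$ form a cycle.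

We use integral oriented chains on the vertex set $I$. The group $C_2$ is generated by symbols $[i,j,h]$ that change sign under a transposition and vanish when two entries agree; it is free on the $3$-element subsets of $I$, each with a chosen ordering. The groups $C_1$ and $C_0$ are defined in the same way with symbols $[i,j]$ and $[i]$. The boundary maps are $\partial[i,j,h]=[i,j]+[j,h]+[h,i]$ and $\partial[i,j]=[j]-[i]$, and $\partial\partial=0$. For $c\in I$ the cone maps $c*[i,j]=[c,i,j]$ and $c*[i]=[c,i]$ satisfy $\partial(c*[i,j])=[i,j]-c*\partial[i,j]$, so $\partial(c*\gamma)=\gamma$ for every $1$-cycle $\gamma$.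

For $v\in I$ let
\[
\sigma_v=[v,\ v+(1,0),\ v+(1,1)],\qquad\sigma'_v=[v,\ v+(1,1),\ v+(0,1)],\qquad z=\sum_{v\in I}(\sigma_v+\sigma'_v).
\]
These are $64$ distinct triples. Indeed, the first coordinates are $v_1,v_1+1,v_1+1$ in $\sigma_v$ and $v_1,v_1+1,v_1$ in $\sigma'_v$, so the vertex set determines the type and the vertex whose first coordinate occurs once, which is $v$, respectively $v+(1,1)$. Each triple is pairwise adjacent and has curvature $1$: for $\sigma_v$ we get $\kappa=1\cdot1-0\cdot0$, and for $\sigma'_v$ we get $\kappa=1\cdot0-(-1)\cdot1$. In $\partial(\sigma_v+\sigma'_v)$ the diagonal edge $[v,v+(1,1)]$ cancels, so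
\[
\partial z=\sum_v\bigl([v+(1,0),v+(1,1)]-[v,v+(0,1)]\bigr)+\sum_v\bigl([v,v+(1,0)]-[v+(0,1),v+(1,1)]\bigr)=0,
\]
as each sum vanishes after a shift of the index $v$. Fix an ordering of every $3$-element subset $\sigma$ of $I$, the one above for the triples in $z$, and let $m_\sigma\in\{0,1\}$ be the coefficient of $\sigma$ in $z$.

\begin{lemma}\label{lem:chains}
There are vectors $f_\sigma\in\mathbb Z^I$, one for each $3$-element subset $\sigma$ of $I$, with coordinates $f_\sigma(l)$, such that
\begin{enumerate}
\item[(a)] $\operatorname{supp}f_\sigma\subseteq\bigcap_{i\in\sigma}N(i)$;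
\item[(b)] $f_\sigma(i)=m_\sigma$ for $i\in\sigma$;
\item[(c)] $\sum_\sigma f_\sigma(l)\,\partial\sigma=0$ for every $l\in I$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z^l$ be the part of $z$ consisting of the triples that contain $l$; their vertices lie in $N(l)$. An edge through $l$ occurs only in the boundary of triples through $l$, so its coefficient in $\partial z^l$ equals its coefficient in $\partial z=0$. Thus $\partial z^l$ is a $1$-cycle on the vertex set $N(l)\setminus\{l\}$ (the hexagon in Figure~\ref{fig:torus}). Let $c=l+(1,0)$, $y^l=-c*\partial z^l$ and $\xi^l=z^l+y^l$. Then $y^l$ is a $2$-chain on $N(l)\setminus\{l\}$ and $\partial\xi^l=0$. Define $f_\sigma(l)$ by $\xi^l=\sum_\sigma f_\sigma(l)\,\sigma$; then (c) holds. If $f_\sigma(l)\ne0$, then $\sigma\subseteq N(l)$, which gives (a) by the symmetry of adjacency. If $i\in\sigma$, then $\sigma$ does not occur in $y^i$, so $f_\sigma(i)$ is the coefficient of $\sigma$ in $z^i$, which is $m_\sigma$.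
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
We continue under the assumption, made in Section~\ref{sec:group}, that the conclusion fails. For $\sigma=[i,j,h]$, parts (a) and (b) of Lemma~\ref{lem:chains} give $f_\sigma\in F_{ij}\cap F_{jh}\cap F_{hi}$. Adding the triangle formula over all $\sigma$ and using the additivity of $\delta$,
\[
\sum_{\sigma=[i,j,h]}\bigl(\varepsilon_{ij}+\varepsilon_{jh}+\varepsilon_{hi}\bigr)(f_\sigma)=-\sum_{\sigma=[i,j,h]}m_\sigma\,\delta\bigl(\kappa(i,j,h)\bigr)=-64\,\delta(1)=-\delta(64).
\]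
Fix an ordering of every $2$-element subset $e$ of $I$, and let $[\sigma:e]\in\{0,\pm1\}$ be the coefficient of $e$ in $\partial\sigma$; it is nonzero exactly if $e\subseteq\sigma$, and then $f_\sigma\in F_e$. By \eqref{eq:anti} and the additivity of $\varepsilon_e$ on $F_e$, the left side equals $\sum_e\varepsilon_e\bigl(\sum_\sigma[\sigma:e]f_\sigma\bigr)$. The $l$-th coordinate of the inner sum is the coefficient of $e$ in Lemma~\ref{lem:chains}(c), so the inner sum is $0$. Hence $\delta(64)=0$. Since $k$ has characteristic different from $2$, we have $64\ne0$ in $k$, and this contradicts Lemma~\ref{lem:delta}(b).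
\end{proof}

The last sentence is the only place where the proof of the proposition uses the hypothesis on $k$. In characteristic $2$ the total curvature $64$ vanishes and no contradiction arises from this argument.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$, $\theta$ and $M$ be as in Section~\ref{sec:LM}; they are finite if $k$ is. Suppose that $\chi\colon M\to\operatorname{Eq}(\Omega)$ is an embedding with pairwise permuting values, and put $\widehat X=\chi(X/\theta)$. Then $\widehat{W_1}=\widehat{W_{12}}$ by Lemma~\ref{lem:theta}, so $\widehat{\langle e_0\rangle^\sharp}=\widehat{W_{12}}$ by Proposition~\ref{prop:key}. As $\chi$ is injective, $\langle e_0\rangle^\sharp\mathrel\theta W_{12}$. This is false, because $\nu(\langle e_0\rangle^\sharp)=35$ and $\nu(W_{12})=34$.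
\end{proof}

\section{Simplicity of $M$ and smaller classes}\label{sec:compl}

A lattice is \emph{simple} if it has exactly two congruences, equality and the total relation. Recall why $\operatorname{Sub}(k^n)$ is simple for $n\geq1$. Let $\sim$ be a congruence that identifies $T<T'$; every congruence other than equality does so for some pair, since $X\sim Y$ implies $X\cap Y\sim X+Y$. Meeting with a line $\langle u\rangle\le T'$ not contained in $T$ gives $0\sim\langle u\rangle$. For another line $\langle u'\rangle$, joining with $\langle u+u'\rangle$ gives $\langle u+u'\rangle\sim\langle u,u'\rangle$, and meeting with $\langle u'\rangle$ gives $0\sim\langle u'\rangle$. So all lines, and hence their sum $k^n$, are congruent to $0$.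

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) $M$ is modular as an image of a modular lattice. By Lemma~\ref{lem:theta}, $\nu$ induces an integer function on $M$. It is strictly isotone: if $X/\theta<Y/\theta$, we may replace $X$ by $X\cap Y$, and then $X\le Y$ and $\nu(X)<\nu(Y)$. Since $\nu(0)=0$ and $\nu(V)=32+34=66$, the length of $M$ is at most $66$. A maximal chain of $\operatorname{Sub}(W_1)$ followed by a maximal chain of subspaces $T^\sharp$ from $W_{12}$ to $V$ gives, as $W_1\mathrel\theta W_{12}$, a chain of length $34+32$ in $M$ along which $\nu$ increases strictly.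

Congruences of $M$ correspond to congruences of $L$ that contain $\theta$. Let $\sim$ contain $\theta$ properly. Then $X\sim Y$ for some $X\le Y$ with $\nu(X)<\nu(Y)$, so $T_X<T_Y$ or $S_X<S_Y$. In the first case, joining with $W_{12}$ gives $T_X^\sharp\sim T_Y^\sharp$, and $W_{12}\sim V$ because $\operatorname{Sub}(W_3)$ is simple. In the second case, meeting with $W_1$ gives $S_X\sim S_Y$, and $0\sim W_1$ because $\operatorname{Sub}(W_1)$ is simple. We show that each conclusion implies the other, using $\Gamma=\Gamma_{1,0}$ and $Z=\Gamma_{0,0}$.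

Let $W_{12}\sim V$. Then $\Gamma\sim\Gamma\cap W_{12}=k^I\oplus W_2=Z\cap W_{12}\sim Z$, so $\Gamma+Z\sim k^I\oplus W_2$. The sum $\Gamma+Z$ contains $e_\infty=(e_\infty,0,e_0)-(0,0,e_0)$, so meeting with $W_1$ identifies $k^I$ with a larger subspace of $W_1$, and $0\sim W_1$. Conversely, let $0\sim W_1$. Then $\Gamma\sim\Gamma+W_1=V$ and $Z\sim Z+W_1=V$, so $\Gamma\cap Z\sim V$. The trace of $\Gamma\cap Z$ in $W_3$ is $\ker\Sigma$, so joining with $W_{12}$ gives $(\ker\Sigma)^\sharp\sim V$, and $W_{12}\sim V$. In all cases $0\sim W_1\sim W_{12}\sim V$, so $\sim$ is total and $M$ is simple. A nonconstant homomorphism from $M$ into a type I lattice would be injective, and $M$ would be of type I, contrary to Theorem~\ref{thm:main}.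

(b) $M$ is a homomorphic image of $L\in\mathcal K$, and $M\notin\mathcal K$ because $M$ is not of type I. The three classes consist of type I lattices by Section~\ref{sec:intro}. They contain $L$, whose members are subspaces of $V$ and hence normal subgroups of the abelian group $V$, with the same sums and intersections.

(c) Submodule lattices are of type I, so by (b) it suffices to embed $L$, for some field $k$ of characteristic different from $2$, into the submodule lattice of a left $R$-module. Suppose $P$ is a nonzero left $R$-module that is also a $k$-vector space, with commuting actions. Then $X\mapsto P\otimes_kX$ maps subspaces of $V$ to $R$-submodules of $P\otimes_kV$. A $k$-basis of $P$ identifies $P\otimes_kV$ with a nonempty direct sum of copies of $V$ and $P\otimes_kX$ with the direct sum of the copies of $X$, so the map is a lattice embedding. It remains to find $k$ and $P$. If $R$ has characteristic $0$, then no positive multiple of $1$ vanishes, so $P=R\otimes_{\mathbb Z}\mathbb Q\neq0$, and we take $k=\mathbb Q$. Otherwise the characteristic $n\ge1$ has an odd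 prime divisor $p$. If $1=pr$ with $r\in R$, then $(n/p)\cdot1=nr=0$, contrary to the minimality of $n$. So $P=R/pR\ne0$, and we take $k=\mathbb F_p$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{DLT} \emph{Directions in lattice theory}, \texttt{http://math.hawaii.edu/\textasciitilde ralph/Preprints/jonsson.pdf}.
\end{thebibliography}
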